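# Deciding Satisfiability of Arbitrary AC-Complement Problems

## 1. One AC-symbol and constants: a sentence of Presburger arithmetic

Let $f$ be an associative and commutative binary symbol, and let the only other symbols be constants $a_1,\dots,a_s$ with $s\ge 1$. Modulo the two axioms a ground term is a nonempty finite multiset of constants, because parentheses and order are lost and nothing else is. So $f(a,f(b,a))$ is the multiset $\{a,a,b\}$. We record a ground term as its vector of multiplicities in $\mathbb N^s\setminus\{0\}$; the constant $a_j$ is the $j$-th unit vector, and $f$ is addition of vectors. We write $f(u,v,w)$ for any bracketing.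

The question of these notes is the following. We are given a term $t$ and finitely many patterns $t_1,\dots,t_n$, all with variables. Can we replace the variables of $t$ by ground terms so that the result is, modulo AC, an instance of none of the patterns?

**Example 1.** Let the constants be $a,b$, let $t=x$, and take the patterns
$$a,\quad b,\quad f(y,y),\quad f(y,y,a),\quad f(y,y,b),\quad f(y,y,a,b).$$
The instances of $f(y,y)$ are the vectors $2v$ with $v\neq0$. The instances of the next three patterns are $2v+(1,0)$, $2v+(0,1)$ and $2v+(1,1)$ with $v\ne0$. Every vector is $2v+\varepsilon$ with $\varepsilon\in\{0,1\}^2$. If $v\neq 0$ it matches a pattern. If $v=0$ it is $(1,0)$ or $(0,1)$, which match $a$ and $b$, or it is $(1,1)$, which matches nothing. So $x=f(a,b)$ is the only solution, and after adding the pattern $f(a,b)$ the problem has no solution.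

**Proposition 1.** If the signature consists of one AC-symbol and constants, the question is decidable.

**Proof.** For a term $u$ let $P_u\in\mathbb N^s$ count its constants and let $a_{u,z}$ be the number of occurrences of the variable $z$ in $u$. If $z$ is replaced by a term with vector $v_z$, then $u$ becomes the term with vector $P_u+\sum_z a_{u,z}v_z$. A solution exists iff
$$\exists (v_x)_x\neq 0\ \bigwedge_{i=1}^n\ \forall (X_y)_y\ne 0:\quad P_t+\sum_x a_{t,x}v_x\ \neq\ P_{t_i}+\sum_y a_{t_i,y}X_y ,$$
where each vector variable is required to be nonzero. A vector is $s$ number variables, "$X\ne0$" says that their sum is at least $1$, and a disequation of vectors is a disjunction of $s$ disequations of numbers. So this is a first-order sentence about $(\mathbb N,+,\le)$. By Presburger's theorem the truth of such sentences is decidable. (If a pattern also contains variables of $t$, put the $v_x$ on the right side too; nothing changes.) $\square$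

For fixed $\theta$, the equation $t\theta=p\rho$ splits into *columns*, one for each constant $a_j$, and the only link between the columns is the requirement that each $X_y$ be nonzero. This will come back.

What changes in general? The children of an AC-node may be compound terms, so there is no fixed finite alphabet of columns. AC-nodes are nested, and one pattern variable may occur below several of them at once. Finally, a pattern variable may stand for a term that is visible as a subterm of $t\theta$, or for a term that has dissolved into a larger AC-node.

## 2. Complement problems over an arbitrary signature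

Let $\mathcal F$ be a finite signature in which some binary symbols are designated as AC-symbols; the other symbols are called *free*. Let $AC$ be the set of axioms $f(x,f(y,z))=f(f(x,y),z)$ and $f(x,y)=f(y,x)$ for the AC-symbols $f$. Formulae are interpreted in $T(\mathcal F)/_{=AC}$, the ground terms modulo the congruence generated by $AC$.

**Definition.** An *AC-complement problem* is a formula
$$\mathcal C\equiv\forall\vec y:\ t\ne t_1\wedge\dots\wedge t\neq t_n,$$
where $\vec y$ are variables of the patterns $t_i$ that do not occur in $t$, and the free variables of $\mathcal C$ are the variables of $t$. It is *satisfiable* if there is a ground substitution $\theta$ of its free variables such that for every ground instantiation of $\vec y$ and every $i$, $t\theta\ne_{AC}t_i$ under that instantiation. It is *linear* if no universally quantified variable occurs more than once in a pattern $t_i$, and otherwise *non-linear*. It is *safe* if no variable occurs directly as an argument of an AC-symbol in any pattern.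

The problem of Example 1 is non-linear and not safe, because of $f(y,y)$. With a free unary $h$, the pattern $f(h(y),h(y))$ is safe and non-linear, and $f(y,h(z))$ is linear and not safe.

The paper "AC Complement Problems: Satisfiability and Negation Elimination" is the source of the problem. For linear problems, satisfiability and negation elimination are decidable. For non-linear problems, satisfiability is decidable in three classes: safe problems; signatures with one AC-operator together with constants; and problems in which all occurrences of each non-linear variable lie under the same node. These classes do not cover all non-linear problems.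

The *size* of a ground term is its number of symbol occurrences. AC preserves the number of occurrences of each symbol, hence the size.

**Main Theorem.** There is an algorithm which, given a finite signature $\mathcal F$ with AC-symbols and at least one constant, and an arbitrary (linear or non-linear) AC-complement problem $\mathcal C$ over $\mathcal F$, decides whether $\mathcal C$ is satisfiable in $T(\mathcal F)/_{=AC}$. More precisely, a number $N$ can be computed from the input such that, if $\mathcal C$ is satisfiable, it has a solution assigning to every free variable a term of size $\le N$. Patterns may also contain free variables of $t$.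

Nothing is claimed about negation elimination for non-linear problems.

It is convenient to prove slightly more. Let $\mathcal F^+$ be $\mathcal F$ plus finitely many extra free symbols. Let $t,t_1,\dots,t_n$ be terms over $\mathcal F^+$ such that the variables of the $t_i$ are disjoint from the variables $x_1,\dots,x_m$ of $t$. A *solution* is a $\theta:\{x_1,\dots,x_m\}\to T(\mathcal F)$ for which there are no $i$ and no ground $\rho$ over $\mathcal F^+$ with $t\theta=_{AC}t_i\rho$.

**Theorem A.** There is a computable $N=N(\mathcal F,\mathcal F^+,t,t_1,\dots,t_n)$ such that if a solution exists, then one exists with all $\theta(x_j)$ of size $\le N$. Existence of a solution is decidable.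

**Theorem A implies the Main Theorem.** If no pattern contains a variable of $t$, take $\mathcal F^+=\mathcal F$. Otherwise let $\langle\cdot\rangle$ be a new free symbol of arity $m+1$ and $\mathcal F^+=\mathcal F\cup\{\langle\cdot\rangle\}$. Replace $t$ by $\langle t,x_1,\dots,x_m\rangle$ and $t_i$ by $\langle t_i',x_1',\dots,x_m'\rangle$, where $'$ renames each $x_j$ to a new variable $x_j'$. Since $\langle\cdot\rangle$ is free, $\langle t\theta,\vec x\theta\rangle=_{AC}\langle t_i',\vec x'\rangle\rho$ holds iff $x_j'\rho=_{AC}x_j\theta$ for all $j$ and $t\theta=_{AC}t_i'\rho$. All values of $\rho$ are then in $T(\mathcal F)$, because AC preserves symbol counts and these values are built into terms over $\mathcal F$. So the new problem has exactly the solutions of $\mathcal C$. $\square$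

If $n=0$, every assignment of constants is a solution. From now on $n\ge1$.

## 3. Flattened trees, and how a substitution acts on them

Let $C$ be a countably infinite set of new constants and $\Sigma=\mathcal F^+\cup C$. Two terms are AC-equal iff their flattened trees are equal. In a flattened tree an AC-node $f$ has a finite *multiset* of at least two children, none of them $f$-rooted; variables are leaves. From now on "$=$" means equality modulo AC, terms are flattened trees, and all of $t,t_1,\dots,t_n$ are flattened. *Subterm* means subtree of the flattened tree, and $Sub(s)$ is the set of subterms of $s$, as values. Height $ht$ and depth refer to flattened trees: leaves have height $0$, the root has depth $0$. We write $|u|$ for the number of nodes of the flattened tree of $u$, and $A(u)$ for the set of occurrences of AC-rooted subterms of $u$.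

For an AC-symbol $f$ and a ground term $s$, let $M_f(s)$ be the multiset of children of $s$ if $s$ is $f$-rooted, and $[s]$ (the one-element multiset) otherwise. The term $s$ is determined by $M_f(s)$, and it is $f$-rooted iff $|M_f(s)|\ge2$. Every finite nonempty multiset without $f$-rooted elements is $M_f(s)$ for some $s$. We write $M(c)$ for the multiplicity of $c$ in $M$.

Let $u$ be a term with AC-root $f$. Let $a_{u,z}$ be the number of child occurrences of the variable $z$ directly below the root, and let $u_1,u_2,\dots$ be the non-variable child occurrences. For every ground $\gamma$,
$$M_f(u\gamma)=\sum_j[u_j\gamma]+\sum_z a_{u,z}M_f(z\gamma),\qquad u_j\gamma\ \text{not }f\text{-rooted}.\tag{1}$$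
Indeed $u_j\gamma$ has the root of $u_j$, which is not $f$, and an $f$-rooted $z\gamma$ merges with the node above it.

**Example 2.** Let $z\gamma=f(a,b)$. For $u=f(z,z,h(z))$ we get $u\gamma=f(a,a,b,b,h(f(a,b)))$, and $z\gamma$ is a subterm of $u\gamma$ because of the occurrence below $h$. For $u=f(z,z,h(a))$ we get $u\gamma=f(a,a,b,b,h(a))$. Here $z\gamma$ is not a subterm; only its children are.

From (1) we read off two facts.

**(F1)** For non-variable $v\in Sub(u)$, $v\gamma\in Sub(u\gamma)$, at the same depth as $v$ in $u$. Every element of $Sub(u\gamma)$ is such a $v\gamma$, or lies in $Sub(z\gamma)$ for a variable $z$ of $u$.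

**(F2)** Let $z$ occur in $u$. If $root(z\gamma)$ is not an AC-symbol, or is an AC-symbol $f$ and some occurrence of $z$ in $u$ is not directly below an $f$-node, then $z\gamma\in Sub(u\gamma)$, at the depth of that occurrence. If $root(z\gamma)=f$ is AC and all occurrences of $z$ are directly below $f$-nodes $q$, then the children of $z\gamma$ are children of the nodes $q\gamma$ of $u\gamma$.

**Definition.** Let $p$ be a non-variable pattern and $\rho$ a ground substitution. A variable $z$ of $p$ is *split* (by $\rho$) if $z\rho$ is $f$-rooted for an AC-symbol $f$ and all occurrences of $z$ in $p$ are directly below $f$-nodes.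

In Example 2, $z$ is split in the second $u$ and not in the first. By (F2), the value of a non-split variable is a subterm of $p\rho$.

Put $r=\max_i|t_i|$, let $ar$ be the maximal arity of free symbols, $D=\max(1,\max_i ht(t_i))$ and $d=D+1\ge2$.

**Definition.** A substitution $\theta:\{x_1,\dots,x_m\}\to T(\mathcal F\cup C)$ is *avoiding* if there are no $i$ and no $\rho$ into $T(\Sigma)$ with $t\theta=t_i\rho$.

If $\theta$ maps into $T(\mathcal F)$, avoiding means being a solution: by preservation of symbol counts, a match of $t\theta$ can only use values over $\mathcal F^+$. With pattern $h(h(y))$ and $t=x$, the assignment $x\mapsto h(c)$, $c\in C$, is avoiding.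

## 4. Cutting below the depth of the patterns

We want a solution of bounded size, and first a bound on the height. Patterns see only depth $\le D$, so one would like to replace everything below that depth by a constant $a$. This fails: for $t=g(x_1,x_2)$ with $g$ free and the pattern $g(y,y)$, the solution $x_1=h(h(a))$, $x_2=h(a)$ becomes $h(a),h(a)$ when the subterms at depth $1$ are replaced by $a$. With separate new constants we get $h(c_1),h(c_2)$, which still avoids $g(y,y)$. The principle is that avoiding patterns is a purely negative condition: if a more general term matched, so would its instance.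

**Lemma 1.** If a solution exists, there is an avoiding $\theta^c$ into $T(\mathcal F\cup C)$ with all $ht(\theta^c(x_j))\le d$ and

**(J)** every occurrence of a $c\in C$ in any $\theta^c(x_j)$ is at depth exactly $d$, and for each $c$ all its occurrences have the same parent symbol $\pi(c)$.

**Proof.** Let $\theta$ be a solution. Replace each subterm occurrence at depth $d$ in each flattened $\theta(x_j)$ by its own new constant; this gives $\theta^c$. Let $\sigma$ map each new constant to the term it replaced and be the identity on the rest of $C$. A replaced child of an $f$-node is not $f$-rooted, so putting it back causes no merging, and $\theta=\theta^c\sigma$. Hence $t\theta=(t\theta^c)\sigma$. If $t\theta^c=t_i\rho$, then $t\theta=t_i(\rho\sigma)$, and $\rho\sigma$ takes values over $\mathcal F^+$ on the variables of $t_i$ because $t\theta$ is over $\mathcal F^+$. This contradicts that $\theta$ is a solution. The heights are $\le d$, the new constants sit at depth $d$, and each of them occurs once, so (J) holds. $\square$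

## 5. Width: what deletion destroys, and reading a match by columns

After Lemma 1 the trees have height $\le d$, but an AC-node may have any number of children, with any multiplicities. The obvious next move is to delete children or lower multiplicities. Three small examples show what can go wrong.

With $t=x$ and pattern $f(y,y)$, the term $f(a,a,a)$ is avoiding, but deleting one $a$ gives $f(a,a)$, a match. So divisibility of multiplicities matters.

With $t=x$ and pattern $f(h(y_1),h(y_2))$, the term $f(h(c_1),h(c_2),h(c_3))$ is avoiding, since an instance has exactly two children. Deleting one of the three similar children creates a match. So several representatives of similar children must stay.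

With $t=g(x_1,x_2)$ and pattern $g(y,y)$, the values $x_1=f(a,a,a,b)$, $x_2=f(a,b)$ are avoiding. Lowering the multiplicity of $a$ in $x_1$ to $1$ makes them equal. So comparisons between different AC-nodes must survive: the surgery has to be injective on subterms.

To control all this, return to the columns of Section 1. Suppose $t\theta=p\rho$. For an AC-node $q\in A(p)$ with root $f$ and a ground term $e$, formula (1) says
$$M_f(q\rho)(e)=\#\{j:q_j\rho=e\}+\sum_z a_{q,z}M_f(z\rho)(e).$$
Fix $e$ and let $q$ vary over $A(p)$. This is a finite linear system. Its unknowns are the numbers $M_f(z\rho)(e)$ for the split variables $z$. For a non-split variable $y$ with $f$-rooted value, $y\rho$ is a node of $t\theta$, so the multiplicity of $e$ in it is part of the given data, like the left side. Different columns are linked only in two ways: boundedly many $e$ coincide with a value $q_j\rho$ or $y\rho$, and each split variable needs a nonempty multiset.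

So whether column $e$ can be solved is a Presburger property of *the vector of multiplicities of $e$ in the AC-nodes*. We shall replace this vector by a smallest vector with the same finite list of properties, and keep only boundedly many columns of each kind. The list of properties mentions all AC-nodes that may have $e$ as a child, so their number must be bounded before the properties can be counted. A child of height $k$ has its AC-nodes at heights $>k$. Therefore we go from the greatest height downward, one height $k$ at a time.

## 6. Surgery at height $k$

**Lemma 2.** There are computable monotone functions $\kappa,\chi:\mathbb N\to\mathbb N$, depending only on $t,t_1,\dots,t_n$, such that the following holds. Let $\theta$ into $T(\mathcal F\cup C)$ be avoiding, $k\ge0$, $\mathcal U=\bigcup_jSub(\theta(x_j))$, and let $\mathcal B$ be the set of AC-rooted elements of $\mathcal U$ of height $>k$, with $|\mathcal B|\le\beta$. Then there is an injective map $\Psi$ on $\mathcal U$ such that $\theta'(x_j):=\Psi(\theta(x_j))$ is avoiding, $\bigcup_jSub(\theta'(x_j))\subseteq\Psi(\mathcal U)$, and: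

1. $\Psi(s)=s$ if $ht(s)\le k$. $\Psi$ preserves root symbols. $ht(\Psi(s))>k$ iff $ht(s)>k$. $ht(\Psi(s))\le ht(s)$.
2. Every child of $\Psi(s)$ is $\Psi(s_1)$ for a child $s_1$ of $s$. $\Psi(h(s_1,\dots))=h(\Psi(s_1),\dots)$ for free $h$. In AC-nodes $s$ of height $>k$, each child $s_1$ of height $>k$ keeps its multiplicity (as $\Psi(s_1)$).
3. At most $\kappa(\beta)$ terms of height $k$ occur as children of nodes in $\Psi(\mathcal B)$, each with multiplicity $\le\chi(\beta)$ in each such node.

The proof fills the rest of this section.

**Step 1: multiplicity vectors and names.** This step describes every multiplicity of a height-$k$ child by finitely many numbers attached to $\mathcal B$ and $t$.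

Let $\mathcal S=Sub(t\theta)\cup\mathcal U$, which is finite and closed under subterms, and let $\mathcal N\supseteq\mathcal B$ be the set of AC-rooted elements of $\mathcal S$ of height $>k$. By (F1), each $s\in\mathcal N$ is in $\mathcal B$ or is $\tau\theta$ with $\tau\in A(t)$. Let $E$ be the set of terms of height exactly $k$ that are children of some $s\in\mathcal N$, and let $n_s(e)$ be the multiplicity of $e$ as a child of $s$. For $e\in E$ put $m(e)=(n_b(e))_{b\in\mathcal B}\in\mathbb N^{\mathcal B}$. For $\tau\in A(t)$ with root $f$, $e\in E$ and $b\in\mathcal B$ put
$$w_\tau(e)=\#\{j:\tau_j\theta=e\}+\sum_{x:\ \theta(x)=e,\ root(e)\ne f}a_{\tau,x},\qquad c_{\tau,b}=\sum_{x:\ \theta(x)=b,\ root(b)=f}a_{\tau,x}.$$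
The *names* are the elements of $\Lambda=\{\mathbf 0\}\sqcup\mathcal B\sqcup A(t)$. For $w\in\mathbb N^{A(t)}$ and $m\in\mathbb N^{\mathcal B}$ put
$$val_{w,m}(\mathbf 0)=0,\qquad val_{w,m}(b)=m_b,\qquad val_{w,m}(\tau)=w_\tau+\sum_{b}c_{\tau,b}m_b,\tag{2}$$
and $val_e=val_{w(e),m(e)}$. Say that $b\in\mathcal B$ is a name of $b$, and that $\tau\in A(t)$ is a name of $\tau\theta$ if $\tau\theta\in\mathcal N$. Every $s\in\mathcal N$ has a name, perhaps several, and
$$\lambda\text{ names }s\in\mathcal N\ \Longrightarrow\ val_e(\lambda)=n_s(e)\quad(e\in E).\tag{3}$$
For $\lambda=b$ this is the definition. For $\lambda=\tau$ with root $f$, take the $e$-component of (1) for $\tau\theta$. The non-variable children contribute $\#\{j:\tau_j\theta=e\}$. A variable $x$ with $\theta(x)$ not $f$-rooted contributes $a_{\tau,x}$ if $\theta(x)=e$. If $\theta(x)$ is $f$-rooted of height $\le k$, its children have height $<k$ and it contributes nothing. If $\theta(x)$ is $f$-rooted of height $>k$, it is some $b\in\mathcal B$ and contributes $a_{\tau,x}m_b(e)$.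

Call $e$ *marked* if $w(e)\neq0$. Then $e=\tau_j\theta$ or $e=\theta(x)$ for some node of $t$, so at most $|t|$ elements are marked. All $w_\tau(e)$ and $c_{\tau,b}$ are $\le|t|$.

**Example 3.** Let $t=f(x,h(a))$, $\theta(x)=b=f(a,a)$, $k=0$. Then $t\theta=f(a,a,h(a))$, $E=\{a\}$ and $m_b(a)=2$. For the root $\tau$ of $t$, $w_\tau(a)=0$ and $c_{\tau,b}=1$, so $val_a(\tau)=2=n_{t\theta}(a)$. A term can have two names: for $t=g(f(x,a),z)$ with $\theta(z)=f(\theta(x),a)$, both $\theta(z)\in\mathcal B$ and the occurrence $f(x,a)$ name the same term.

**Step 2: the finite list of Presburger properties.** This step fixes what the surgery must preserve. Write $val=val_{w,m}$. The predicates on $(w,m)$ are: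

* (P1) $val(\lambda)=val(\mu)$, for $\lambda,\mu\in\Lambda$.
* (P2) $val(\lambda)\ge1$ and $val(\lambda)\ge2$, for $\lambda\in\Lambda$.
* (P3) for each pattern $p=t_i$ and each $\delta=(Z,Y,I,\nu,u,l)$, where $Z\sqcup Y$ is the set of variables of $p$, $I\subseteq A(p)\times Y$, $\nu:A(p)\cup Y\to\Lambda$, $u\in\{0,\dots,|p|\}^{A(p)}$ and $l\in\{0,1\}^Z$, the predicate
$$Q_{p,\delta}:\ \exists (X_z)_{z\in Z}\in\mathbb N^Z,\ X\ge l,\ \forall q\in A(p):\ val(\nu(q))=u_q+\sum_{z\in Z}a_{q,z}X_z+\sum_{(q,y)\in I}a_{q,y}\,val(\nu(y)).\tag{4}$$

In (P3), $Z$ and $Y$ stand for a guess of which variables are split. The set $I$ says which non-split variables have a value that merges into which node, $\nu$ names the nodes of $t\theta$ met by the pattern, $u$ counts the children of $q$ whose whole value is $e$, and $l$ asks for nonempty multisets. These are finitely many Presburger predicates. The *type* of $e\in E$ consists of $w(e)$ and the truth values of all predicates at $(w(e),m(e))$.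

**Example 4.** Let $t=x$, let $p=f(y,y)$ be the only pattern, $k=0$, and let $\theta(x)=b$ be $f$-rooted with all children constants from $C$. Here $A(t)=\emptyset$, $\Lambda=\{\mathbf 0,b\}$, and $m=m_b$ is one number. (P1) and (P2) express $m=0$, $m\ge1$, $m\ge2$. In (P3), $|p|=3$. With $Z=\{y\}$ and $\nu(p)=b$ we get $m=u+2X$, $X\ge l$, with $u\le3$, $l\le1$; this tests "even", "odd", "even $\ge2$", "odd $\ge3$", "even $\ge4$", "odd $\ge5$". With $Y=\{y\}$, $\nu(p)=b$, and $I$ empty or $\nu(y)=\mathbf 0$, we get $m=u$ for $u\le3$. With $I=\{(p,y)\}$ and $\nu(y)=b$ we get $m=u+2m$, true iff $u=m=0$. With $\nu(p)=\mathbf 0$ the predicate is independent of $m$, or is $0=u+2m$. So the classes of values of $m$ are $\{0\},\{1\},\{2\},\{3\},\{4,6,\dots\},\{5,7,\dots\}$, with smallest members $0,1,2,3,4,5$.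

**Step 3: choosing what to keep.** This step fixes the new multiplicities. Keep all marked $e$. For each type keep $\min(\text{number},r+2)$ of the unmarked $e$ of that type. (Marked and unmarked elements never share a type, since the type contains $w(e)$.) All other $e\in E$ are *removed*. For kept $e$ let $m'(e)$ be a vector of minimal coordinate sum such that $(w(e),m'(e))$ satisfies exactly the same predicates as $(w(e),m(e))$; it exists because $m(e)$ itself qualifies. For removed $e$ put $m'(e)=0$. Let $val'_e=val_{w(e),m'(e)}$. Removed $e$ have $w(e)=0$, so $val'_e\equiv0$ for them, and their type has exactly $r+2$ kept members.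

In Example 4, $r=3$ and $E$ has at most five types, so at most $25$ children remain, each with multiplicity $\le5$. The original avoids $f(y,y)$, so it has a child of odd multiplicity, and a kept child of the same type has odd new multiplicity.

**Step 4: the map $\Psi$.** This step turns the new multiplicities into terms. Define $\Psi$ on $\mathcal S$ by recursion on height: $\Psi(s)=s$ if $ht(s)\le k$; $\Psi(h(s_1,\dots))=h(\Psi(s_1),\dots)$ for a free root and height $>k$; and for $s\in\mathcal N$ with root $f$ and name $\lambda$,
$$M_f(\Psi(s))=\sum_{ht(c)>k}M_f(s)(c)[\Psi(c)]+\sum_{ht(c)<k}M_f(s)(c)[c]+\sum_{e\in E}val'_e(\lambda)[e].\tag{5}$$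
Three properties of the numbers in (5) are needed; that (5) defines an $f$-rooted term is part of Claim 1.

**Independence of the name.** If $\lambda,\mu$ name the same $s$, then $val_e(\lambda)=val_e(\mu)$ by (3), so $val'_e(\lambda)=val'_e(\mu)$: by (P1) if $e$ is kept, and because both are $0$ if $e$ is removed. We write $n'_s(e)=val'_e(\lambda)$.

**Support.** If $n'_s(e)\ge1$, then $n_s(e)\ge1$. For kept $e$ this is (P2); for removed $e$ the hypothesis fails. In particular no $f$-rooted $e$ is placed in an $f$-node.

**Transfer.** Let $e\in E$ and let $e^*$ be any kept element of the same type ($e^*=e$ is allowed if $e$ is kept; every type has a kept member). For $s,s'\in\mathcal N$,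
$$n_s(e)\ge i\iff n'_s(e^*)\ge i\ \ (i=1,2),\qquad n_s(e)=n_{s'}(e)\iff n'_s(e^*)=n'_{s'}(e^*).$$
Indeed, a predicate from (P1) or (P2) has the same truth value at $(w(e),m(e))$ and $(w(e^*),m(e^*))$ because the types agree, and at $(w(e^*),m(e^*))$ and $(w(e^*),m'(e^*))$ by the choice of $m'$.

**Claim 1.** On $\mathcal S$: (a) $\Psi$ is well defined, preserves roots, $ht(\Psi(s))>k\iff ht(s)>k$, and $ht(\Psi(s))\le ht(s)$. (b) $\Psi$ is injective.

**Proof of (a): the new multisets are legal.** We use induction on height. If $ht(s)\le k$, all is trivial. Let $s$ have a free root and height $>k$. The height bound and the root are clear by induction. One argument has height $\ge k$; its image has height $k$ (it is unchanged) or $>k$ (induction), so $ht(\Psi(s))>k$.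

Let $s\in\mathcal N$ with root $f$. By induction the $\Psi(c)$ in (5) have the roots of the $c$, so they are not $f$-rooted; neither are the other elements, by Support. By Support every $e$ placed in (5) is a child of $s$, so with induction $ht(\Psi(s))\le ht(s)$ once (5) is known to be an $f$-node.

*Height $>k$.* Some child of $s$ has height $\ge k$. If one has height $>k$, so does its image. Otherwise $n_s(e)\ge1$ for some $e\in E$, and Transfer gives a kept $e^*$ of height $k$ with $n'_s(e^*)\ge1$.

*At least two children.* Children of height $\ne k$ keep their number. If $s$ has at least two of them, we are done. If it has exactly one, it has a child $e\in E$, and $n'_s(e^*)\ge1$ gives a second one. If it has none, all its children are in $E$. Either some $n_s(e)\ge2$, and then $n'_s(e^*)\ge2$; or there are $e_1\ne e_2$ with $n_s(e_1)=n_s(e_2)=1$. In the latter case there are distinct kept $e_1^*\neq e_2^*$ of the types of $e_1,e_2$. This is clear if the types differ. If they agree, the type has at least two members, and all of them are kept (marked type) or at least $\min(\text{number},r+2)\ge2$ are (unmarked type). By Transfer $n'_s(e_1^*),n'_s(e_2^*)\ge1$. So (5) is the multiset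 of children of an $f$-rooted term.

**Proof of (b): different terms stay different.** Let $s\ne s'$ in $\mathcal S$; we use induction on $\max(ht(s),ht(s'))$. (This measure makes the induction hypothesis available for any two children, also for two children of the same term.) If exactly one of the heights is $>k$, or the roots differ, use (a). If both heights are $\le k$, $\Psi$ is the identity on them. If both are $>k$ with the same free root, some pair of arguments differs, and induction applies. Let both be in $\mathcal N$ with the same root $f$; then $M_f(s)\ne M_f(s')$. By (5) and (a), the children of height $>k$ of $\Psi(s)$ are exactly the $\Psi$-image of those of $s$, and likewise for $s'$; since $\Psi$ is injective on all these children by induction, a difference in a component of height $>k$ survives. A difference in a component of height $<k$ survives since these children are unchanged. Otherwise $n_s(e)\neq n_{s'}(e)$ for some $e\in E$, and Transfer gives $n'_s(e^*)\ne n'_{s'}(e^*)$. $\square$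

A consequence used below: if $\Psi(c)$ has height $k$, then $ht(c)\le k$ and $\Psi(c)=c$. So for $ht(e)=k$, $\Psi(c)=e$ iff $c=e$.

**Claim 2.** $\tau\theta'=\Psi(\tau\theta)$ for every non-variable $\tau\in Sub(t)$; $Sub(\theta'(x_j))\subseteq\Psi(\mathcal U)$; $Sub(t\theta')\subseteq\Psi(\mathcal S)$.

**Proof: surgery on the values is surgery on $t\theta$.** For the first statement we induct on $\tau$. If $ht(\tau\theta)\le k$, then $ht(\theta(x))\le k$ for all variables $x$ of $\tau$, and both sides are $\tau\theta$. For a free root and height $>k$, apply $\Psi$ to the arguments, using induction for non-variable arguments and $\theta'(x)=\Psi(\theta(x))$ for variables.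

Let $\tau$ have AC-root $f$ and $ht(\tau\theta)>k$. Compute $M_f(\tau\theta')$ by (1), with $\tau_j\theta'=\Psi(\tau_j\theta)$ by induction and $\theta'(x)=\Psi(\theta(x))$. If $\theta(x)$ is not $f$-rooted, $x$ contributes copies of $\Psi(\theta(x))$. If $\theta(x)$ is $f$-rooted of height $\le k$, it is unchanged, with children of height $<k$. If it is $f$-rooted of height $>k$, it is some $b\in\mathcal B$, and (5) applies with name $b$. In heights $\ne k$ this gives the first two sums of (5) for $s=\tau\theta$. A child of height $k$ of $\tau\theta'$ is in $E$: it is an unchanged $\tau_j\theta$ or $\theta(x)$ and so a child of $\tau\theta\in\mathcal N$, or it comes from the last sum of (5) for some $b$. An $e\in E$ gets multiplicity $w_\tau(e)+\sum_bc_{\tau,b}m'_b(e)=val'_e(\tau)$. So $M_f(\tau\theta')=M_f(\Psi(\tau\theta))$.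

By (5), Support and the free case, every child of $\Psi(s)$ is $\Psi(s_1)$ for a child $s_1$ of $s$; for $ht(s)\le k$ this is trivial. Hence $Sub(\Psi(s))\subseteq\Psi(Sub(s))$. With $s=\theta(x_j)$ this is the second statement. The third follows from the first two by (F1), and directly from the second if $t$ is a variable. $\square$

Let $\Phi=\Psi^{-1}:\Psi(\mathcal S)\to\mathcal S$. By Claim 1, $\Phi$ preserves roots, maps heights $<k$, $=k$, $>k$ to heights $<k$, $=k$, $>k$ respectively, is the identity on height $\le k$, and satisfies $\Phi(h(s_1,\dots))=h(\Phi(s_1),\dots)$ for free $h$. By Claim 2 (and by definition if $t$ is a variable), $\Phi(t\theta')=t\theta$.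

**Claim 3 (lifting).** If $t\theta'=p\rho$ with $p=t_i$ and $\rho$ into $T(\Sigma)$, then $t\theta=p\hat\rho$ for some $\hat\rho$ into $T(\Sigma)$. Hence $\theta'$ is avoiding.

**Proof, part 1: what the match looks like.** This part records the match in the form of (4). If $p$ is a variable, map it to $t\theta$. Let $p$ be non-variable. By (F1), $q\rho\in Sub(t\theta')\subseteq\Psi(\mathcal S)$ for each non-variable $q\in Sub(p)$. Let $Z$ be the set of split variables of $p$ and $Y$ the set of the other variables of $p$. By (F2), $y\rho\in Sub(t\theta')$ for $y\in Y$; for $z\in Z$ all children of $z\rho$ are in $Sub(t\theta')$ and are children of some $q\rho$, $q\in A(p)$. If $z\in Z$ and $a_{q,z}>0$, then $root(q)=root(z\rho)$. Define: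

* $I=\{(q,y)\in A(p)\times Y: root(y\rho)=root(q)\}$.
* For $v\in A(p)\cup Y$: $\nu(v)$ is a name of $\Phi(v\rho)\in\mathcal N$ if $v\rho$ is AC-rooted of height $>k$, and $\nu(v)=\mathbf 0$ otherwise.
* For $e\in E$ and $q\in A(p)$: $u_q(e)=\#\{j:q_j\rho=e\}+\sum_{y\in Y,\ root(y\rho)\neq root(q),\ y\rho=e}a_{q,y}$.
* For each $z\in Z$ such that all children of $z\rho$ have height $k$, choose one such child $e_z$. Put $l_z(e)=1$ if $e_z$ is defined and equals $e$, and $l_z(e)=0$ otherwise.

An AC-rooted element of $Sub(t\theta')$ of height $>k$ is $\Psi(s)$ with $s\in\mathcal N$. By (5) its children of height $k$ are kept elements of $E$, with multiplicities $n'_s(e)$. AC-nodes of height $\le k$ have no children of height $k$. So for every $v\in A(p)\cup Y$ with $f$-rooted value $v\rho$, $f$ AC, the multiplicity $M_f(v\rho)(e)$ is $val'_e(\nu(v))$. Hence for every $e\in E$, the $e$-components of (1) for the $q\rho$, $q\in A(p)$, read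
$$val'_e(\nu(q))=u_q(e)+\sum_{z\in Z}a_{q,z}X_z+\sum_{(q,y)\in I}a_{q,y}\,val'_e(\nu(y)),\qquad X_z=M_{root(z\rho)}(z\rho)(e)\ge l_z(e).\tag{6}$$
Since $u_q(e)\le|p|$, this says that with $\delta(e)=(Z,Y,I,\nu,u(e),l(e))$ the predicate $Q_{p,\delta(e)}$ holds at $(w(e),m'(e))$, for every $e\in E$.

If $(u(e),l(e))\ne(0,0)$, then $e$ is one of the values $q_j\rho$, $y\rho$, $e_z$; there are at most $|p|\le r$ such values. Such an $e$ is a height-$k$ child of some $q\rho$, hence kept.

**Part 2: every column could already be solved before the surgery.** We show that $Q_{p,\delta(e)}$ holds at $(w(e),m(e))$ for every $e\in E$. If $e$ is kept, this is the choice of $m'(e)$. If $e$ is removed, then $u(e)=0$ and $l(e)=0$ by the last remark. The type of $e$ has $r+2>r$ kept members, and at most $r$ of them have $(u,l)\neq(0,0)$. So some kept $e^*$ of the same type has $u(e^*)=0$, $l(e^*)=0$, that is, $\delta(e^*)=\delta(e)$, since $Z,Y,I,\nu$ do not depend on $e$. The predicate $Q_{p,\delta(e)}$ holds at $(w(e^*),m'(e^*))$ by (6), hence at $(w(e^*),m(e^*))$, hence at $(w(e),m(e))$ since the types agree.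

**Part 3: the lifted substitution.** This part assembles the columns. Let $\hat X_z(e)$, $z\in Z$, be witnesses for $Q_{p,\delta(e)}$ at $(w(e),m(e))$. Define $y\hat\rho=\Phi(y\rho)$ for $y\in Y$, and for $z\in Z$ with $f=root(z\rho)$,
$$M_f(z\hat\rho)=\sum_{ht(c)>k}M_f(z\rho)(c)[\Phi(c)]+\sum_{ht(c)<k}M_f(z\rho)(c)[c]+\sum_{e\in E}\hat X_z(e)[e].\tag{7}$$
The multiset is nonempty: either $z\rho$ has a child of height $\ne k$, or $e_z$ is defined. In the latter case $e_z$ is a height-$k$ child of some $q\rho$, so $e_z\in E$, and $\hat X_z(e_z)\ge l_z(e_z)=1$. It contains no $f$-rooted element. In the first two sums this is because $\Phi$ preserves roots. If $e\in E$ is $f$-rooted, take $q\in A(p)$ with root $f$ and $a_{q,z}>0$, which exists since $z$ is split. Row $q$ of $Q_{p,\delta(e)}$ has left side $val_e(\nu(q))=0$, because $\nu(q)$ is $\mathbf 0$ or names an $f$-rooted term, and $e$ is not a child of an $f$-node. So $\hat X_z(e)=0$. Thus $z\hat\rho$ is a well-defined term. (It need not be $f$-rooted: (7) may have only one element. This does no harm, since (1) uses only $M_f(z\hat\rho)$.)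

**Part 4: $q\hat\rho=\Phi(q\rho)$ for all non-variable $q\in Sub(p)$.** This part verifies that $\hat\rho$ is a match; we induct on $q$. If the root of $q$ is free, variable arguments of $q$ are not split, and the claim follows from $\Phi(h(s_1,\dots))=h(\Phi(s_1),\dots)$ and induction.

Let $q$ have AC-root $f$. By (1), $M_f(q\hat\rho)=\sum_j[q_j\hat\rho]+\sum_va_{q,v}M_f(v\hat\rho)$, with $q_j\hat\rho=\Phi(q_j\rho)$ by induction. We compare with $M_f(\Phi(q\rho))$ by heights.

*Heights $\neq k$.* This part of $M_f(q\hat\rho)$ is the $\Phi$-image of the same part of $M_f(q\rho)=\sum_j[q_j\rho]+\sum_va_{q,v}M_f(v\rho)$. For the $q_j$ it is clear. For $z\in Z$ it is (7). For $y\in Y$ with $y\rho$ not $f$-rooted it is clear, as $\Phi$ preserves roots and the three height ranges. For $y\in Y$ with $y\rho$ $f$-rooted of height $>k$, it is (5) for $s=\Phi(y\rho)$: the part of $M_f(\Psi(s))$ in heights $\neq k$ is the $\Psi$-image of that of $M_f(s)$. If $ht(y\rho)\le k$, then $\Phi(y\rho)=y\rho$ and its children are fixed by $\Phi$. By the same argument for $q\rho$, the height-$\ne k$ part of $M_f(\Phi(q\rho))$ is also the $\Phi$-image of that of $M_f(q\rho)$. So the two agree in heights $\ne k$.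

*Component $e\in E$.* Since $\Phi$ is the identity on height $\le k$ and maps height $>k$ to height $>k$, $\Phi(q_j\rho)=e$ iff $q_j\rho=e$, and likewise for $y\rho$. For $(q,y)\in I$, $M_f(\Phi(y\rho))(e)=val_e(\nu(y))$ by (3), which is $0$ if $ht(y\rho)\le k$. So the multiplicity of $e$ in $M_f(q\hat\rho)$ is
$$u_q(e)+\sum_{z\in Z}a_{q,z}\hat X_z(e)+\sum_{(q,y)\in I}a_{q,y}\,val_e(\nu(y))=val_e(\nu(q)),$$
by the choice of $\hat X$. And $val_e(\nu(q))$ is the multiplicity of $e$ in $\Phi(q\rho)$ by (3); it is $0$ if $ht(q\rho)\le k$, where $\Phi(q\rho)=q\rho$ has only children of height $<k$.

*Height-$k$ terms outside $E$* occur on neither side. If $\Phi(q\rho)$, or an $f$-rooted $\Phi(y\rho)$, has height $>k$, it is in $\mathcal N$ and its height-$k$ children are in $E$; if its height is $\le k$, it has no height-$k$ children. The height-$k$ children supplied by $z\in Z$ are in $E$ by (7). A height-$k$ value $q_j\rho$, or $y\rho$ not $f$-rooted with $a_{q,y}>0$, is a child of $q\rho$, which has height $>k$, so it is in $E$ by (5).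

Therefore $M_f(q\hat\rho)=M_f(\Phi(q\rho))$, and $q\hat\rho=\Phi(q\rho)$. For $q=p$ we get $p\hat\rho=\Phi(p\rho)=\Phi(t\theta')=t\theta$. Since $\theta$ is avoiding, no such match exists, so $\theta'$ is avoiding. $\square$

**Step 5: the computable bounds.** This step finishes Lemma 2. The map $\Psi$ of the lemma is the restriction to $\mathcal U$; as $\Psi$ keeps root symbols and children come from children, $\theta'$ maps into $T(\mathcal F\cup C)$. Items 1 and 2 follow from Claims 1 and 2, the definition and (5).

For item 3, let $|\mathcal B|\le\beta$. Then $|\Lambda|\le1+\beta+|A(t)|$, so the number of predicates is at most a computable monotone function of $\beta$. Unmarked elements all have $w=0$, so the number of their types is at most a computable monotone $\mathcal T(\beta)$. Height-$k$ children of nodes in $\Psi(\mathcal B)$ are kept, so $\kappa(\beta)=|t|+(r+2)\mathcal T(\beta)$ suffices.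

The multiplicity of $e$ in $\Psi(b)$ is $m'_b(e)$. Consider all $\beta'\le\beta$, all coefficient families $c\in\{0,\dots,|t|\}^{A(t)\times\beta'}$, all $w\in\{0,\dots,|t|\}^{A(t)}$ and all truth assignments to the predicates. For each choice, the set of $m\in\mathbb N^{\beta'}$ realizing the assignment is Presburger definable. Decide whether it is nonempty and, if so, find its minimal coordinate sum by search. Let $\chi(\beta)$ be the maximum of these finitely many numbers. It is computable and monotone, and it bounds every coordinate of $m'(e)$. $\square$

## 7. From the greatest height down to the leaves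

**Lemma 3.** There are computable $B_0$ and $N_0$ such that, if a solution exists, there is an avoiding $\theta''$ into $T(\mathcal F\cup C)$ with (J), $ht(\theta''(x_j))\le d$, at most $B_0$ distinct subterms in total, and all $\theta''(x_j)$ of size $\le N_0$.

**Proof.** Let $\theta_{d+1}=\theta^c$ from Lemma 1. For $k=d,d-1,\dots,0$ let $\theta_k$ be obtained from $\theta_{k+1}$ by Lemma 2 at level $k$. Put $B_{d+1}=G_{d+1}=0$ and
$$B_k=(1+ar)B_{k+1}+m+\kappa(B_{k+1}),\qquad G_k=\max(G_{k+1},\chi(B_{k+1})).$$

**Step 1: counting by height.** We show the following invariant for $\theta_k$. (I1) $\bigcup_jSub(\theta_k(x_j))$ has at most $B_k$ elements of height $\ge k$. (I2) Children of height $\ge k$ have multiplicity $\le G_k$ in every AC-node. For $k=d+1$ it holds because heights are $\le d$.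

Suppose it holds for $\theta_{k+1}$. The set $\mathcal B$ for $\theta_{k+1}$ at level $k$ consists of subterms of height $\ge k+1$, so $|\mathcal B|\le B_{k+1}$, and Lemma 2 applies with $\beta=B_{k+1}$. The subterms of $\theta_k$ of height $>k$ lie in the $\Psi$-image of those of $\theta_{k+1}$ of height $>k$, so there are at most $B_{k+1}$. A subterm of height $k$ of $\theta_k$ is some $\theta_k(x_j)$ (at most $m$), or an argument of a free-rooted subterm of height $>k$ (at most $ar\cdot B_{k+1}$), or a child of an AC-rooted subterm of height $>k$, which lies in $\Psi(\mathcal B)$ (at most $\kappa(B_{k+1})$). Adding up gives (I1). For (I2), an AC-node with a child of height $\ge k$ has height $>k$ and is in $\Psi(\mathcal B)$. Its children of height $>k$ keep their multiplicities by item 2, so these are $\le G_{k+1}$; its children of height $k$ have multiplicity $\le\chi(B_{k+1})$ by item 3.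

**Step 2: (J) and the heights survive.** Heights do not increase, by item 1. By items 1 and 2, every root-to-node path in $\theta_k(x_j)$ arises, with the same symbols, from a path in $\theta_{k+1}(x_j)$. If the path ends in $\Psi(s)=c\in C$, then $ht(s)\le k$, since otherwise $ht(\Psi(s))>k\ge0$; so $s=c$. Hence every occurrence of $c$ in $\theta_k(x_j)$ has the depth and the parent symbol of an occurrence in $\theta_{k+1}(x_j)$, and (J) is preserved.

**Step 3: the size.** Let $\theta''=\theta_0$. By (I1) it has at most $B_0$ distinct subterms in total. By (I2) every node has at most $K=\max(ar,B_0G_0)$ children, and heights are $\le d$. So each flattened tree has at most $1+K+\dots+K^d$ nodes. An AC-node with $j$ children stands for $j-1$ symbol occurrences, so the size is at most the number of nodes plus the number of edges, and $N_0=2(1+K+\dots+K^d)$ suffices. $\square$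

## 8. Replacing the new constants by terms over $\mathcal F$

We have an avoiding substitution of bounded size, but over $\mathcal F\cup C$. Now instantiation goes in the dangerous direction: making the term more special may create a match. The constants lie deeper than any pattern can look, so two things remain to be prevented: that two different subterms become equal, and that an inserted term merges with the AC-node above it. Widely spaced heights prevent the first, and the parent symbol in (J) lets us prevent the second.

**Lemma 4.** Let $\theta''$ be as in Lemma 3 and let $c_1,\dots,c_Q$ ($Q\le B_0$) be the constants of $C$ occurring in it. There are $\tau_1,\dots,\tau_Q\in T(\mathcal F)$ of computably bounded size such that, with $\sigma:c_i\mapsto\tau_i$, $\theta''\sigma$ is a solution.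

**Proof.** If $Q=0$, $\theta''$ itself is a solution. Let $Q\geq1$.

**Step 1: choosing the $\tau_i$.** By (J) some $\theta''(x_j)$ has a node at depth $d\ge2$. So $\mathcal F$ contains a non-constant free symbol or at least two AC-symbols, since with one AC-symbol and constants all flattened heights are $\le1$. Let $M=ht(t\theta'')$ and $\eta_i=i(M+1)\ge1$. Choose $\tau_i\in T(\mathcal F)$ with $ht(\tau_i)=\eta_i$ and $root(\tau_i)\neq\pi(c_i)$ whenever $\pi(c_i)$ is an AC-symbol. If there is a free $h$ of arity $\ge1$, use $h(h(\cdots),a,\dots,a)$ with a constant $a$. Otherwise take two AC-symbols $f_1,f_2$ and alternate them, as in $f_1(a,a)$, $f_2(f_1(a,a),a)$, and so on, or with $f_1,f_2$ exchanged; choose the root in $\{f_1,f_2\}\setminus\{\pi(c_i)\}$. The size of $\tau_i$ is at most $\eta_i\max(ar,2)+1$, and this is computably bounded because $M\le|t|+d$ and $Q\le B_0$.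

**Step 2: the tree of $t\theta''\sigma$.** We check that nothing merges. Since $d\ge2$, the parent of an occurrence of $c_i$ in $\theta''(x_j)$ is not the root of $\theta''(x_j)$, so in $t\theta''$ its parent symbol is still $\pi(c_i)$; and $t$ contains no elements of $C$. By the choice of the roots, the flattened tree of $t\theta''\sigma$ is that of $t\theta''$ with the leaves $c_i$ replaced by the trees of $\tau_i$. In particular, for AC-rooted $s\in Sub(t\theta'')$ with root $f$,
$$M_f(s\sigma)=\sum_cM_f(s)(c)[c\sigma].\tag{8}$$

**Step 3: $\sigma$ is injective on $Sub(t\theta'')$.** We compare heights. We have $ht(c_i\sigma)=\eta_i$. Let $s\in Sub(t\theta'')\setminus C$. If $s$ contains constants of $C$ and $i$ is the largest index of such a constant, then $\eta_i<ht(s\sigma)\le\eta_i+M<\eta_{i+1}$, since $c_i$ has depth $\ge1$ in $s$ and no leaf of $s$ has depth more than $M$. If $s$ contains no element of $C$, then $ht(s\sigma)\le M<\eta_1$. So $s\sigma=s'\sigma$ forces $s=s'\in C$ or $s,s'\notin C$. In the latter case $root(s)=root(s\sigma)=root(s'\sigma)=root(s')$, and we use induction on $\max(ht(s),ht(s'))$. For a free root the arguments agree by induction. For an AC-root use (8)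 for $s$ and $s'$ and the injectivity of $\sigma$ on all their children.

**Step 4: no match.** Suppose $t\theta''\sigma=p\rho$ with $p=t_i$ and $\rho$ ground over $\mathcal F^+$; we build a match of $t\theta''$. If $p$ is a variable, $t\theta''$ is also an instance of $p$, a contradiction. Let $p$ be non-variable.

All nodes of $p$ have depth $\le D$. In $t\theta''$ every $c\in C$ has depth $\ge d=D+1$: if the root of $\theta''(x)$, possibly merged with its parent, is at depth $j\ge0$, then $c$ has depth $j+d$. So every subterm occurrence of $t\theta''\sigma$ at depth $\le D$ is $s\sigma$ with $s\in Sub(t\theta'')$ at the same depth, $s\notin C$, and $root(s)=root(s\sigma)$. By (F1) and (F2), the following all occur in $t\theta''\sigma$ at depth $\le D$: the values $q\rho$ for non-variable $q\in Sub(p)$, the values $y\rho$ for non-split $y$, and the children of $z\rho$ for split $z$. (For the last, a child of $z\rho$ is a child of some $q\rho$ with $q$ the parent of an occurrence of $z$, so it has the depth of that occurrence.) Hence they are such $s\sigma$, with $s$ unique by Step 3.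

Put $y\hat\rho=\sigma^{-1}(y\rho)$ for non-split $y$, and $M_f(z\hat\rho)=\sum_sM_f(z\rho)(s\sigma)[s]$ for split $z$ with $f=root(z\rho)$. Roots are preserved, so this multiset has no $f$-rooted element; it has as many elements as $M_f(z\rho)$.

We claim $q\hat\rho=\sigma^{-1}(q\rho)$ for all non-variable $q\in Sub(p)$, by induction on $q$. Let $s=\sigma^{-1}(q\rho)$. For a free root, variable arguments are not split, and the arguments of $s$ are the $\sigma^{-1}$-images of those of $q\rho$. For an AC-root $f$, all elements of $M_f(q\rho)$ are in $\sigma(Sub(t\theta''))$, and by (8) $M_f(s)$ is the $\sigma^{-1}$-image of $M_f(q\rho)=\sum_j[q_j\rho]+\sum_va_{q,v}M_f(v\rho)$. On the other side $M_f(q\hat\rho)=\sum_j[q_j\hat\rho]+\sum_va_{q,v}M_f(v\hat\rho)$. Here $q_j\hat\rho=\sigma^{-1}(q_j\rho)$ by induction. For split $z$ with $a_{q,z}>0$, $M_f(z\hat\rho)$ is the $\sigma^{-1}$-image of $M_f(z\rho)$ by definition. For $y$ with $f$-rooted $y\rho$ the same holds by (8) for $\sigma^{-1}(y\rho)$. For $y$ with $y\rho$ not $f$-rooted, $y\hat\rho$ is not $f$-rooted and $M_f(y\hat\rho)=[\sigma^{-1}(y\rho)]$. So $M_f(q\hat\rho)=M_f(s)$.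

For $q=p$ we get $p\hat\rho=\sigma^{-1}(t\theta''\sigma)=t\theta''$, contradicting that $\theta''$ is avoiding. Hence $\theta''\sigma$, which maps into $T(\mathcal F)$, is a solution. $\square$

## 9. The bound and the decision procedure

**Proof of Theorem A.** If a solution exists, Lemma 3 (which starts from Lemma 1 and iterates Lemma 2) gives $\theta''$, and Lemma 4 gives the solution $\theta''\sigma$. The sizes of its values are at most $N_0$ times the maximum of $1$ and the bound for the sizes of the $\tau_i$; this is a computable number $N$.

To decide existence, compute $N$, enumerate the finitely many ground $\theta$ over $\mathcal F$ with all $\theta(x_j)$ of size $\le N$, and for each test whether $t\theta$ is an AC-instance of some $t_i$. The test is effective: AC preserves size, so only the finitely many instantiations of the variables of $t_i$ by ground terms over $\mathcal F^+$ of size at most that of $t\theta$ need be tried, and AC-equality of ground terms is decidable by flattening. A solution exists iff some enumerated $\theta$ matches no $t_i$. $\blacksquare$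

By the reduction in Section 2, the Main Theorem follows: the reduction does not change the solutions, so the bound $N$ carries over as well.

## 10. Existential sentences with one block of universal disequations

The following corollary was not used above. It uses one published theorem, F. Fages, *Associative-commutative unification*, J. Symbolic Computation 3 (1987) 257–275: for every finite system $S$ of equations over a signature of AC-symbols and free symbols, a finite complete set $CSU(S)$ of AC-unifiers can be computed. An AC-unifier of $S$ is a substitution that makes both sides of each equation AC-equal, and completeness means that every AC-unifier is, on $Var(S)$ and modulo AC, an instance of a member of the set. For example, $\{x\mapsto h(y)\}$ is a one-element complete set for $x=h(y)$. Since AC preserves symbols and variables, a ground $\gamma$ over $\mathcal F$ solves $S$ iff $\gamma=_{AC}\mu\delta$ on $Var(S)$ for some $\mu\in CSU(S)$ and some ground $\delta$ over $\mathcal F$.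

**Corollary B.** It is decidable whether $T(\mathcal F)/_{=AC}\models\exists\vec x\,[E(\vec x)\wedge\forall\vec y\,N(\vec x,\vec y)]$, where $E$ is any $\wedge,\vee$-combination of equations in $\vec x$ and $N$ is any $\wedge,\vee$-combination of disequations in $\vec x,\vec y$.

**Proof.** Write $E\equiv\bigvee_aE_a$ and $\neg N\equiv\bigvee_jS_j$ with conjunctions of equations $E_a$, $S_j$. Variables of $\vec x$ or $\vec y$ not occurring in a system are instantiated by themselves. Let $\langle\cdot\rangle$ be a new free symbol of arity $|\vec x|$ and $\mathcal F^+=\mathcal F\cup\{\langle\cdot\rangle\}$.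

**Step 1: the positive part becomes $t$.** A ground tuple $\vec s$ over $\mathcal F$ satisfies $E$ iff it solves some $E_a$, that is, iff $\langle\vec s\rangle=_{AC}\langle\vec x\mu\rangle\theta$ for some $a$, some $\mu\in CSU(E_a)$ and some ground $\theta$ over $\mathcal F$.

**Step 2: the negative part becomes patterns.** The tuple $\vec s$ violates $\forall\vec y\,N$ iff for some $j$ there is a ground solution of $S_j$ with $\vec x=\vec s$, that is, iff $\langle\vec s\rangle=_{AC}\langle\vec x\mu'\rangle\delta$ for some $\mu'\in CSU(S_j)$ and some ground $\delta$ over $\mathcal F$. In the direction from right to left, a match of $\langle\vec x\mu'\rangle$ fixes $\delta$ only on the variables of $\vec x\mu'$; extend it to the other variables by a constant. The values of pattern variables in such a match lie in $T(\mathcal F)$ automatically, since AC preserves symbol counts. So $\vec s$ satisfies $\forall\vec y\,N$ iff $\langle\vec s\rangle$ is an AC-instance of no $\langle\vec x\mu'\rangle$ with $\mu'\in\bigcup_jCSU(S_j)$.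

**Step 3: conclusion.** The sentence is true iff for some $a$ and some $\mu\in CSU(E_a)$ the problem with $t=\langle\vec x\mu\rangle$ and all patterns $\langle\vec x\mu'\rangle$, with variables renamed apart from those of $t$, has a solution $\theta$ into $T(\mathcal F)$. These are finitely many problems of the form treated in Theorem A, which decides each of them. $\blacksquare$
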